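\title{Equivariant vector bundles that are not cobordant to real algebraic ones}

\begin{abstract}
Let $G$ be a compact Lie group. A $G$ vector bundle over a closed $G$ manifold $M$ is given by an equivariant map $\eta$ from $M$ to a Grassmannian. We ask whether $(M,\eta)$ is always equivariantly cobordant to a pair consisting of a non-singular real algebraic $G$ variety and an equivariant entire rational map. The answer is yes if $\dim M\le 1$, and no in every dimension $n\ge2$, already for one group of order $2^{11}$. For a finite $2$-group whose involutions are central, a suitable bundle over a surface encodes a principal $G$-bundle. If the pair is algebraic, this principal bundle extends over a complex surface up to a curve at infinity, and this forces its class in $H_2(BG;\mathbb F_2)$ to be a sum of classes of tori and Klein bottles. Conversely, all such classes are realized algebraically.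
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $G$ is a compact Lie group, representations are finite-dimensional, real and orthogonal, manifolds and actions are smooth, and (co)homology has coefficients in $\mathbb F_2$ unless other coefficients are shown.

\subsection{Algebraic pairs}
A \emph{real algebraic $G$ variety} is a $G$-invariant subset $X$ of a representation $\Omega$ that is the common zero set of finitely many polynomials on $\Omega$. Let $I(X)\subset\mathbb R[\Omega]$ be the ideal of polynomials vanishing on $X$. The variety $X$ is \emph{non-singular of dimension $n$} if for every $x\in X$ there are $p_1,\dots,p_q\in I(X)$, $q=\dim\Omega-n$, whose differentials at $x$ are linearly independent and whose common zero set agrees with $X$ in a (Euclidean) neighborhood of $x$. Then $X$ is a smooth submanifold of $\Omega$ of pure dimension $n$. The empty set satisfies the definition for every $n$. A map from $X$ to a subset of a vector space is \emph{entire rational} if its coordinates are quotients of polynomials whose denominators vanish nowhere on $X$.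

For a representation $\Xi$ and a natural number $k$ we view the Grassmannian of $k$-dimensional subspaces of $\Xi$ as the variety of orthogonal projections
\[
\operatorname{Gr}_k(\Xi)=\{A\in\operatorname{End}(\Xi): A=A^\top,\ A^2=A,\ \operatorname{tr}A=k\},
\]
with $G$ acting by conjugation. An equivariant map $\eta:M\to\operatorname{Gr}_k(\Xi)$ defines the $G$ vector bundle $\{(x,v)\in M\times\Xi:\eta(x)v=v\}$ of rank $k$ over $M$. We call $\eta$ a \emph{classifying map} of every $G$ vector bundle isomorphic to this one, and we identify a $G$ vector bundle with a classifying map for a suitably chosen $\Xi$.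

Two pairs $(M_0,\eta_0)$ and $(M_1,\eta_1)$, with $M_j$ closed $G$ manifolds of dimension $n$ and $\eta_j:M_j\to\operatorname{Gr}_k(\Xi)$ equivariant, are \emph{equivariantly cobordant} if there are a compact $G$ manifold $W$ with $\partial W=M_0\sqcup M_1$ equivariantly and an equivariant map $F:W\to\operatorname{Gr}_k(\Xi)$ with $F|_{M_j}=\eta_j$. The classes form the equivariant unoriented bordism group $\mathfrak N^G_n(\operatorname{Gr}_k(\Xi))$ under disjoint union; every element has order at most $2$.

An \emph{algebraic pair} is a pair $(X,\mu)$ in which $X$ is a compact non-singular real algebraic $G$ variety and $\mu:X\to\operatorname{Gr}_k(\Xi)$ is an equivariant entire rational map. In an algebraic pair the manifold, the action and the bundle are all given by polynomial data. The following conjecture is posed in \cite{RATG}.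

\medskip
\noindent\textbf{Conjecture.} \emph{Let $M$ be a closed $G$ manifold of pure dimension $n$ and $\eta:M\to\operatorname{Gr}_k(\Xi)$ a $G$ vector bundle. Then $(M,\eta)$ is equivariantly cobordant to an algebraic pair $(X,\mu)$ with $\dim X=n$ and $\mu:X\to\operatorname{Gr}_k(\Xi)$. Equivalently, every class in $\mathfrak N^G_n(\operatorname{Gr}_k(\Xi))$ has an algebraic representative.}
\medskip

One could ask for more, namely that $M$ itself be diffeomorphic to a variety on which $\eta$ becomes homotopic to an entire rational map. Cobordism is much coarser: it allows $M$ to be cut up and rebuilt from convenient pieces. Disjoint unions of algebraic pairs are algebraic (Lemma~\ref{lem:ind}), so the classes with algebraic representatives form a subgroup, and the conjecture only asks that the bordism group have algebraic generators. The first cases support it. In dimension $0$ the generators are finite orbits, on which every map is polynomial. For $G=1$, $k=0$, $n=2$ the group is $\mathfrak N_2\cong\mathbb Z/2$, generated by $\mathbb{RP}^2=\operatorname{Gr}_1(\mathbb R^3)$. In dimension $1$ even the stronger statement holds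 (Theorem~\ref{thm:C}). It is natural to guess that explicit generators can always be found.

\subsection{Results}
The guess is wrong.

\begin{theorem}\label{thm:A}
There is a finite group $G$ of order $2^{11}$ such that for every $n\ge2$ there are $\Xi$, $k$ and a class in $\mathfrak N^G_n(\operatorname{Gr}_k(\Xi))$ that is not represented by an algebraic pair. For $n=2$ there is a $G$ vector bundle $\zeta$ of rank $7$ over a closed surface $M$ such that for every representation $\Xi$ and every classifying map $\eta:M\to\operatorname{Gr}_7(\Xi)$ of $\zeta$, the pair $(M,\eta)$ is not cobordant to an algebraic pair. In particular, the conjecture is false.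
\end{theorem}

In dimension $2$ the obstruction behind Theorem~\ref{thm:A} is complete on a natural part of the bordism group. For a finite group $G$ let $\mathfrak N_n(BG)$ be the unoriented bordism group of the classifying space: its elements are cobordism classes $[P\to N]$ of principal $G$-bundles over closed $n$-manifolds, or equivalently of maps $h:N\to BG$. For $c=[h:N\to BG]$ we put $\bar c=h_*[N]\in H_n(BG)$; this depends only on $c$. Let
\[
TK(G)\subset H_2(BG)
\]
be the span of all classes $h_*[T]$, where $T$ is a torus or a Klein bottle and $h:T\to BG$ is a map.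

\begin{theorem}\label{thm:B}
Let $G$ be a finite $2$-group and $E\le Z(G)$ an elementary abelian subgroup of rank $r$ that contains all elements of order $2$ of $G$. Let $\chi_1,\dots,\chi_r$ be a basis of $\operatorname{Hom}(E,\{\pm1\})$ and let $\Xi=\bigoplus_i(\operatorname{Ind}_E^G\chi_i)^m$ with $m\ge4$. There is an injective homomorphism $\iota:\mathfrak N_2(BG)\to\mathfrak N_2^G(\operatorname{Gr}_r(\Xi))$, constructed in Proposition~\ref{prop:iota}, and $\iota(c)$ is represented by an algebraic pair if and only if $\bar c\in TK(G)$.
\end{theorem}

\begin{theorem}\label{thm:C}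
For $n\le1$ the conjecture holds for all compact Lie groups $G$ and all $\Xi$, $k$. In fact $M$ is $G$-diffeomorphic to a non-singular real algebraic $G$ variety $X$, with $\eta$ equivariantly homotopic to an entire rational map.
\end{theorem}

\subsection{The idea}
A real variety $X$ comes with a complexification $V$, a complex variety with a conjugation $\sigma$ whose fixed set is $X$, and topological invariants of $X$ that extend over $V$ are constrained by the topology of $V/\sigma$. For a free action on $X$ alone this gives little, because the action on $V$ need not be free and the quotient of $V$ may acquire new real points (Remark~\ref{rem:hyp}). The vector bundle repairs both defects. For $(G,E)$ as in Theorem~\ref{thm:B}, a bundle whose fibers are the $E$-representation $\chi_1\oplus\dots\oplus\chi_r$ has a space of unit frames on which $G$ acts freely for purely algebraic reasons (Section~\ref{sec:frames}), and these reasons survive complexification. We obtain a principal $G$-bundle over a complex surface $Q$ whose real locus is exactly the quotient $N$ of $X$. A compactification of $Q$ adds a complex curve at infinity,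 which has real codimension $2$; the circle bundles over loops on this curve are the tori and Klein bottles of the theorem (Section~\ref{sec:obstruction}). It remains to find a group with $TK(G)\ne H_2(BG)$ (Section~\ref{sec:group}) and to pass to higher dimensions (Section~\ref{sec:higher}). Sections~\ref{sec:real} and~\ref{sec:low} contain the positive results.

\section{Non-singular varieties}\label{sec:varieties}

We collect the tools on varieties that are used repeatedly. The first says that the condition ``cut out $X$ near $x$'' is automatic for a set already known to be a manifold.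

\begin{lemma}\label{lem:crit}
Let $X\subset\Omega$ be an algebraic set that is a smooth submanifold of pure dimension $n$. If for every $x\in X$ there are $\dim\Omega-n$ elements of $I(X)$ with linearly independent differentials at $x$, then $X$ is non-singular of dimension $n$.
\end{lemma}

\begin{proof}
Near $x$ the common zero set of these elements is an $n$-dimensional submanifold that contains the $n$-dimensional submanifold $X$. So $X$ is open in it, and the two agree near $x$.
\end{proof}

The definition of non-singularity mixes algebra with the Euclidean topology. The next lemma converts Euclidean-local information back into algebra. Recall that an algebraic set $X$ is a finite union of irreducible components $X_a$, none contained in the union of the others, and that each $I(X_a)$ is prime.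

\begin{lemma}\label{lem:identity}
Let $X\subset\Omega$ be non-singular of dimension $n$.
\begin{enumerate}
\item[(i)] Let $x\in X$ and let $p_1,\dots,p_q$ be as in the definition of non-singularity at $x$. If a polynomial $f$ vanishes on a neighborhood of $x$ in $X$, there is a polynomial $h$ with $h(x)\ne0$ and $hf\in(p_1,\dots,p_q)$.
\item[(ii)] The irreducible components of $X$ are disjoint, and each is open and closed in $X$.
\item[(iii)] A polynomial that vanishes on a non-empty open subset of an irreducible component $X_a$ vanishes on $X_a$.
\end{enumerate}
\end{lemma}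

\begin{proof}
(i) Choose affine functions $y_1,\dots,y_n$ vanishing at $x$ such that $p_1,\dots,p_q,y_1,\dots,y_n$ have independent differentials at $x$; they are local coordinates on $\Omega$. Let $\mathbb R[\Omega]_x$ be the localization at the maximal ideal of $x$ and $\mathcal O=\mathbb R[\Omega]_x/(p_1,\dots,p_q)$. By the formal inverse function theorem the completion of $\mathbb R[\Omega]_x$ is $\mathbb R[[p,y]]$, so the completion of $\mathcal O$ is $\mathbb R[[y]]$, and $\mathcal O\to\mathbb R[[y]]$ is injective by Krull's intersection theorem. The image of a polynomial $f$ in $\mathbb R[[p,y]]$ is its Taylor series in the coordinates $(p,y)$, so its image in $\mathbb R[[y]]$ is the Taylor series of its restriction to the manifold $\{p=0\}$, which is $X$ near $x$. If $f$ vanishes near $x$ on $X$, this series is $0$, so $f=0$ in $\mathcal O$, which is the assertion.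

(ii) Suppose $x\in X_a\cap X_b$ with $a\ne b$. Choose $f_1\in I(X_a)\setminus I(X_b)$, and $f_2\notin I(X_a)$ vanishing on all components other than $X_a$. Then $f_1f_2\in I(X)$, so $f_1f_2=0$ in $\mathcal O$ by (i). As a subring of $\mathbb R[[y]]$, $\mathcal O$ is a domain, so $hf_1\in I(X)$ or $hf_2\in I(X)$ for some $h$ with $h(x)\ne0$. Since $h$ lies in neither of the prime ideals $I(X_b)$, $I(X_a)$, we get $f_1\in I(X_b)$ or $f_2\in I(X_a)$, a contradiction. Finitely many disjoint closed sets covering $X$ are also open.

(iii) By (ii) the subset is open in $X$. By (i) at one of its points $x$, $hf\in I(X)\subset I(X_a)$ with $h(x)\ne0$, so $f\in I(X_a)$.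
\end{proof}

Our invariant sees only those connected components of $X$ on which a central subgroup acts in a prescribed way. A union of connected components of an algebraic set need not be algebraic, but these unions are.

\begin{lemma}\label{lem:star}
Let $X\subset\Omega$ be a non-singular algebraic $G$ variety of dimension $n$, $\mu:X\to\operatorname{Gr}_k(\Xi)$ equivariant and entire rational, and $E\le Z(G)$ finite. Let $\epsilon_1,\dots,\epsilon_s\in\operatorname{End}(\Xi)$ commute with $G$ and let $t_1,\dots,t_s\in\mathbb Z$. Let $X^*$ be the union of the connected components of $X$ on which $E$ acts trivially and $\operatorname{tr}(\mu\epsilon_j)=t_j$ for all $j$. Then $X^*$ is a $G$-invariant algebraic set, open and closed in $X$, and non-singular of dimension $n$.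
\end{lemma}

\begin{proof}
Let $d$ be a common denominator of the entries of $\mu$, nowhere zero on $X$. Let $x\in X^*$ and let $X_a$ be the irreducible component through $x$. The coordinates of $y\mapsto ey-y$ $(e\in E)$ and the functions $d\cdot(\operatorname{tr}(\mu\epsilon_j)-t_j)$ are polynomials vanishing on the connected component of $x$, which is open in $X_a$. By Lemma~\ref{lem:identity}(iii) they vanish on $X_a$, and $X_a$ is a union of connected components of $X$ by (ii). Hence $X_a\subset X^*$. So $X^*$ is a union of irreducible components: it is algebraic, open and closed. It is $G$-invariant because $E$ is central and $\operatorname{tr}(g\mu g^{-1}\epsilon_j)=\operatorname{tr}(\mu\epsilon_j)$. It is non-singular because $I(X)\subset I(X^*)$ and $X^*$ is open in $X$.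
\end{proof}

\begin{lemma}\label{lem:ind}
Let $H\le G$ be a closed subgroup of finite index, $\Xi$ a representation of $G$, $X\subset\Omega$ a compact non-singular algebraic $H$ variety and $\mu:X\to\operatorname{Gr}_k(\Xi)$ an $H$-equivariant entire rational map. Then $G\times_HX$ is a non-singular algebraic $G$ variety on which $[g,x]\mapsto g\mu(x)g^{-1}$ is entire rational. Finite disjoint unions of algebraic pairs of the same dimension (with the same $\Xi$, $k$) are algebraic pairs.
\end{lemma}

\begin{proof}
Write $\operatorname{Ind}_H^G\Omega=\bigoplus_{c\in G/H}\Omega_c$ with $\Omega_c=g_c\otimes\Omega$ for coset representatives $g_c$, and let $\delta_c$ be the standard basis of the permutation representation $\mathbb R[G/H]$, with coordinate functions $h_c$. Embed $G\times_HX$ in $\mathbb R[G/H]\oplus\operatorname{Ind}_H^G\Omega$ by $[g,x]\mapsto(\delta_{gH},g\otimes x)$. The image is the union of the pieces $\{\delta_c\}\times(g_c\otimes X)$. Each piece is a copy of $X$ in an affine subspace, so it is algebraic and non-singular (add the affine equations of the subspace to the $p_j$), and the union is algebraic. The function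 $h_c$ is $1$ on the piece of $c$ and $0$ on the others. If $f$ vanishes on the piece of $c$, then $h_cf$ vanishes on the union, and at a point of the piece of $c$ it has the differential $h_c\,df+f\,dh_c=df$ and the same zeros as $f$ nearby. So the union is non-singular. On the piece of $c$ an entry of the induced map is an entry of $g_c\mu(x)g_c^{-1}$, a quotient $u_c/w_c$ with $w_c$ nowhere zero there; on the union it equals $(\sum h_cu_c)/(\sum h_cw_c)$. For a disjoint union of $X_j\subset\Omega_j$, $j=1,\dots,l$, the same argument applies to the pieces $\{\delta_j\}\times X_j$ in $\mathbb R^l\oplus\bigoplus\Omega_j$ with trivial action on $\mathbb R^l$.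
\end{proof}

Finally we recall a standard fact about quotients.

\medskip
\noindent\textbf{Quotients by finite groups.} Let a finite group $\Gamma$ act on a complex affine variety $V$ (possibly reducible). The ring $\mathbb C[V]^\Gamma$ is finitely generated and is the coordinate ring of an affine variety $V/\Gamma$ whose points are the orbits; invariant Zariski open sets have Zariski open images. If $\Gamma$ acts freely on an invariant Zariski open set $U$ of smooth points, then $U/\Gamma$ consists of smooth points and $U\to U/\Gamma$ is \'etale, in particular locally biholomorphic. If $\mathbb C[V]=R\otimes\mathbb C$ for a $\Gamma$-invariant real form $R$, then $\mathbb C[V]^\Gamma=R^\Gamma\otimes\mathbb C$, so $V/\Gamma$ is defined over $\mathbb R$, and its real points are the orbits that complex conjugation maps to themselves.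

\section{The principal bundle inside a vector bundle}\label{sec:frames}

From here through Section~\ref{sec:real}, $G$, $E$, $r$, $\chi_1,\dots,\chi_r$ are as in Theorem~\ref{thm:B}, and $K=G/E$. The hypothesis says that all involutions of $G$ are central and $E=\{g:g^2=1\}$. Examples are $(\mathbb Z/2)^r$, cyclic $2$-groups, the quaternion group of order $8$, and products of such groups. The map $(\chi_1,\dots,\chi_r):E\to\{\pm1\}^r$ is an isomorphism, and an element $g\neq1$ has order $2^j$ with $j\geq1$, so $g^{2^{j-1}}$ is an involution. Therefore
\begin{equation}\label{eq:power}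
\text{every $g\ne1$ has a power $s\in E$ with $\chi_i(s)=-1$ for some $i$.}
\end{equation}

The simplest case is $G=E=\{\pm1\}$. A $G$ line bundle over a manifold with trivial action, with $-1$ acting as $-1$ on the fibers, is just a real line bundle, and its unit vectors form a principal $G$-bundle. We generalize this passage from line bundles to double coverings.

\subsection{Unit frames}
Let $\Xi$ be any representation of $G$. Let $e_i=|E|^{-1}\sum_{e\in E}\chi_i(e)e$ be the orthogonal projection onto the $\chi_i$-isotypic part $\Xi_i$ of $\Xi|_E$. It commutes with $G$ because $E$ is central, so $\Xi_i$ is a subrepresentation. If $A\in\operatorname{Gr}_r(\Xi)^E$, then $A$ commutes with $e_i$, so $Ae_i$ is the orthogonal projection onto $\Xi_i\cap\operatorname{im}A$ and $\operatorname{tr}(Ae_i)$ is an integer. Hence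
\[
\mathcal F(\Xi)=\{A\in\operatorname{Gr}_r(\Xi)^E:\operatorname{tr}(Ae_i)=1,\ i=1,\dots,r\}
\]
is open and closed in $\operatorname{Gr}_r(\Xi)^E$, and $G$-invariant. For $A\in\mathcal F(\Xi)$ the image of $A$ is the orthogonal sum of one line in each $\Xi_i$.

Let $W$ be a compact $G$ manifold, possibly with boundary, and $F:W\to\operatorname{Gr}_r(\Xi)$ equivariant. Where $E$ acts trivially, $F$ takes values in $\operatorname{Gr}_r(\Xi)^E$. Let $W^*$ be the union of the components of $W$ on which $E$ acts trivially and $F$ takes values in $\mathcal F(\Xi)$. It is $G$-invariant, and $G$ acts on it through $K$. Put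
\[
P_F=\{(x,v_1,\dots,v_r):x\in W^*,\ v_i\in\Xi_i\cap\operatorname{im}F(x),\ |v_i|=1\},\qquad g(x,v)=(gx,gv).
\]
This is a $2^r$-sheeted covering of $W^*$, hence a manifold with a smooth $G$-action.

\begin{lemma}\label{lem:free}
$G$ acts freely on $P_F$, $K$ acts freely on $W^*$, and $P_F\to N_F:=W^*/K$ is a principal $G$-bundle.
\end{lemma}

\begin{proof}
If $g\ne1$ fixes $(x,v)$, so does the power $s$ of \eqref{eq:power}, and then $v_i=sv_i=-v_i$ for some $i$, although $v_i\ne0$. An element $e\in E$ sends $(x,v)$ to $(x,\chi_1(e)v_1,\dots,\chi_r(e)v_r)$, so $E$ is simply transitive on the fibers of $P_F\to W^*$. If $gx=x$, then $g(x,v)=e(x,v)$ for some $e\in E$, so $g=e$. Thus $K$ acts freely, and $P_F/G=W^*/K$.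
\end{proof}

For a closed $n$-manifold $M$ with $\eta:M\to\operatorname{Gr}_r(\Xi)$ put
\[
c(M,\eta)=[P_\eta\to N_\eta]\in\mathfrak N_n(BG).
\]
To see that this is a cobordism invariant we must know that selecting components is compatible with taking boundaries. We state this in the generality needed again in Section~\ref{sec:higher}.

\begin{lemma}\label{lem:components}
Let $\mathcal F'\subset\operatorname{Gr}_k(\Xi)^E$ be $G$-invariant, open and closed. Let $W$ be a compact $G$ manifold and $F:W\to\operatorname{Gr}_k(\Xi)$ equivariant. Let $W'$, respectively $(\partial W)'$, be the union of the components of $W$, respectively $\partial W$, on which $E$ acts trivially and $F$ takes values in $\mathcal F'$. Then $\partial(W')=(\partial W)'$.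
\end{lemma}

\begin{proof}
The inclusion $\partial(W')\subset(\partial W)'$ holds by definition. Let $C$ be a component of $(\partial W)'$ and $W_0$ the component of $W$ containing it. In an equivariant collar, $E$ acts trivially on $C\times[0,1)$. So the set $O$ of interior points of $W_0$ that have a neighborhood fixed pointwise by $E$ is non-empty, and it is open. It is closed in the interior: at a limit point $x$ of $O$, $E$ fixes $x$ and acts trivially on $T_xW$ by continuity, and the exponential map of an invariant metric identifies the action near $x$ with the action on $T_xW$. The interior of $W_0$ is connected, so $E$ acts trivially on $W_0$. Then $F(W_0)$ is a connected subset of $\operatorname{Gr}_k(\Xi)^E$ that meets $\mathcal F'$, so $F(W_0)\subset\mathcal F'$ and $W_0\subset W'$.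
\end{proof}

\begin{proposition}\label{prop:c}
The class $c(M,\eta)$ depends only on the cobordism class of $(M,\eta)$, and $c:\mathfrak N_n^G(\operatorname{Gr}_r(\Xi))\to\mathfrak N_n(BG)$ is a homomorphism.
\end{proposition}

\begin{proof}
If $(W,F)$ is a cobordism from $(M_0,\eta_0)$ to $(M_1,\eta_1)$, then $\partial(W^*)=M_0^*\sqcup M_1^*$ by Lemma~\ref{lem:components} with $\mathcal F'=\mathcal F(\Xi)$, so $P_F\to N_F$ is a cobordism of principal $G$-bundles from $P_{\eta_0}$ to $P_{\eta_1}$. Additivity under disjoint union is immediate from the construction.
\end{proof}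

\subsection{From principal bundles to vector bundles}
Let $P\to N$ be a principal $G$-bundle, with $G$ acting on the left, over a compact manifold. It gives the $G$ manifold $P/E$ and over it the $G$ vector bundle
\[
\zeta_P=P\times_E\mathbb R^r,\qquad [ep,w]=[p,(\chi_i(e)w_i)_i],\qquad g[p,w]=[gp,w];
\]
the action is well defined because $E$ is central. On each fiber $E$ acts as $\chi_1\oplus\dots\oplus\chi_r$. Let $S(\Xi_i)$ denote the unit sphere.

\begin{proposition}\label{prop:iota}
\begin{enumerate}
\item[(i)] If $N$ is closed and $\eta:P/E\to\operatorname{Gr}_r(\Xi)$ is any classifying map of $\zeta_P$, for any $\Xi$, then $P_\eta\cong P$ over $N$, so $c(P/E,\eta)=[P\to N]$.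
\item[(ii)] For a $G$-map $\theta=(\theta_i):P\to\prod_iS(\Xi_i)$, the map $\eta_\theta([p])=\sum_i\theta_i(p)\theta_i(p)^\top$ is a classifying map of $\zeta_P$. Such $\theta$ exist if $\dim\Xi_i\ge\dim N+1$ for all $i$.
\item[(iii)] If $\dim\Xi_i\ge n+2$ for all $i$, then $\iota[P\to N]=[P/E,\eta_\theta]$ is a well defined homomorphism $\mathfrak N_n(BG)\to\mathfrak N_n^G(\operatorname{Gr}_r(\Xi))$, independent of $\theta$, with $c\circ\iota=\mathrm{id}$. In particular $\iota$ is injective.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $\varphi$ be a $G$-isomorphism from $\zeta_P$ to the bundle defined by $\eta$. As $E$ acts trivially on $P/E$ and $\operatorname{im}\eta(x)\cong\bigoplus\chi_i$ as an $E$-representation, $\eta$ maps to $\mathcal F(\Xi)$, so $(P/E)^*=P/E$ and $N_\eta=N$. Let $\mathbf e_i$ be the standard basis of $\mathbb R^r$. Since $e[p,\mathbf e_i]=\chi_i(e)[p,\mathbf e_i]$, the vector $\varphi[p,\mathbf e_i]$ lies in $\Xi_i\cap\operatorname{im}\eta([p])$; let $v_i(p)$ be its normalization. Then $p\mapsto([p],v_1(p),\dots,v_r(p))$ is a $G$-map $P\to P_\eta$ of principal $G$-bundles over the identity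 of $N$, hence an isomorphism.

(ii) We have $\theta_i(ep)=e\theta_i(p)=\chi_i(e)\theta_i(p)$, so $\eta_\theta$ is defined on $P/E$; it is the projection onto the span of the orthonormal vectors $\theta_i(p)$, and $[p,w]\mapsto([p],\sum w_i\theta_i(p))$ is the required isomorphism. $G$-maps $P\to Y$ are sections of the bundle $P\times_GY\to N$ with fiber $Y$. By obstruction theory, if $Y$ is $(l-1)$-connected and $\dim N\le l$, sections exist and every section over $\partial N$ extends. The product $\prod S(\Xi_i)$ is $(l-1)$-connected when $\dim\Xi_i\ge l+1$ for all $i$.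

(iii) Let $\tilde P\to\tilde N$ be a cobordism of principal bundles from $P_0$ to $P_1$, and let $\theta_0,\theta_1$ be any $G$-maps on $P_0,P_1$. With $l=n+1$ they extend to $\tilde\theta$ on $\tilde P$, and $(\tilde P/E,\eta_{\tilde\theta})$ is a cobordism of pairs. The product cobordism gives independence of $\theta$. The identity $c\circ\iota=\mathrm{id}$ follows from (i) and (ii).
\end{proof}

Since $E$ is central, $\operatorname{Ind}_E^G\chi_i$ restricts to $|K|$ copies of $\chi_i$ on $E$. For the representation $\Xi$ of Theorem~\ref{thm:B} this gives $\Xi_i=(\operatorname{Ind}_E^G\chi_i)^m$, of dimension $m|K|\ge4$, so (iii) applies with $n=2$; this is the only use of $m\geq4$ rather than $m\geq3$.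

\section{The obstruction in dimension two}\label{sec:obstruction}

\begin{theorem}\label{thm:obs}
Let $(G,E)$ be as in Theorem~\ref{thm:B}, let $\Xi$ be any representation of $G$, and let $(X,\mu)$ be an algebraic pair with $\dim X=2$ and $\mu:X\to\operatorname{Gr}_r(\Xi)$. Then $\bar c(X,\mu)\in TK(G)$.
\end{theorem}

\subsection{A model: the M\"obius bundle and its square}\label{ss:model}
Let $G=E=\{\pm1\}$ act by $\pm1$ on $\Xi=\mathbb R^2$ and trivially on the circle $X=\{x^2+y^2=1\}$, and let
\[
\mu(x,y)=\frac12\begin{pmatrix}1+x&y\\ y&1-x\end{pmatrix}.
\]
At $(\cos\vartheta,\sin\vartheta)$ this is $vv^\top$ with $v=(\cos\frac\vartheta2,\sin\frac\vartheta2)$, so $P_\mu\to X$ is the connected double covering. Now let $x,y$ be complex. The coordinate $z=x+\sqrt{-1}\,y$ identifies the conic $V=\{x^2+y^2=1\}\subset\mathbb C^2$ with $\mathbb C^*$, since $x-\sqrt{-1}\,y=1/z$, and conjugation becomes $\sigma(z)=1/\bar z$. The equation $vv^\top=\mu$ still has two solutions $\pm v\in\mathbb C^2$ over each point of $V$. They satisfy $v_1^2+v_2^2=1$, and $\xi=v_1+\sqrt{-1}\,v_2$ satisfies $\xi^2=v_1^2-v_2^2+2\sqrt{-1}\,v_1v_2=z$. So the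 covering $P_\mu\to X$ extends to the covering $\xi\mapsto\xi^2$ of $\mathbb C^*$. Compactify $V$ to the Riemann sphere by adding $D=\{0,\infty\}$ and divide by $\sigma$. The quotient is the disc $|z|\le1$ with boundary $X$, and the covering is defined on the disc minus its center. The class of $P_\mu\to X$ is thus carried by a small circle around a point at infinity. In dimension $1$ this is no restriction, since circles span $H_1(BG)$.

Take the product of two copies: $G=E=\{\pm1\}^2$, $\Xi=\mathbb R^2\oplus\mathbb R^2$, $X$ the torus, $V=(\mathbb C^*)^2$, with principal bundle $(\xi_1,\xi_2)\mapsto(\xi_1^2,\xi_2^2)$. Let $x_1,x_2\in H^1(BG)$ be the two coordinate characters and $\alpha=x_1x_2$; it takes the value $1$ on $X$. The set at infinity in $\mathbb{CP}^1\times\mathbb{CP}^1$ is now a curve $D$, the union of four lines. The class $\alpha$ also takes the value $1$ on the torus $\{|z_1|=\varepsilon,\ |z_2|=1\}$, which is the boundary of a thin tube around the loop $\{0\}\times S^1$ on $D$. The proof below shows that this is forced: a class $\alpha$ that is non-zero on the real locus must be non-zero on such a tube. One feature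 is new in dimension $2$. After removing a neighborhood of the real locus and dividing by $\sigma$, the boundary is not the real locus but a circle bundle over it, and a class of degree $1$ is needed to return to the base.

\subsection{Reduction}
Since $H^2(BG)=\operatorname{Hom}(H_2(BG),\mathbb F_2)$, a class lies in $TK(G)$ if every $\alpha\in H^2(BG)$ vanishing on $TK(G)$ vanishes on it. Fix such an $\alpha$. Let $N=N_\mu$ and let $a\in H^2(N)$ be the pull-back of $\alpha$ under the classifying map of $P_\mu\to N$. We must show
\[
\langle a,[N]\rangle=0 .
\]
By Lemma~\ref{lem:star} with $\epsilon_j=e_j$, $t_j=1$, the pair $(X^*,\mu|_{X^*})$ is algebraic, and it has the same invariant $c$. So we assume that $X=X^*\ne\emptyset$: $E$ acts trivially on $X\subset\Omega$, $\mu(X)\subset\mathcal F(\Xi)$, and $N=X/K$.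

\subsection{Complexification}\label{ss:complex}
Let $V\subset\Omega\otimes\mathbb C$ be the complex zero set of $I(X)$ and $\sigma$ complex conjugation, so $V^\sigma=V\cap\Omega=X$. A complex polynomial vanishing on $X$ has real and imaginary parts in $I(X)$, so it vanishes on $V$; thus $I(V)=I(X)\otimes\mathbb C$, and \emph{polynomial identities valid on $X$ hold on $V$}. In particular $ex=x$ on $V$ for $e\in E$, so $G$ acts on $V$ through $K$, commuting with $\sigma$.

The map $\mu$ may have poles on $V$, and $V$ may be singular away from $X$; we discard these points in an invariant way. Let $d_0$ be a common denominator of the entries of $\mu$, nowhere zero on $X$, and put $d(x)=\prod_{g\in G}d_0(gx)$. This real polynomial is $G$-invariant, nowhere zero on $X$, and $\mu=d^{-1}\Pi$ on $X$ for a matrix $\Pi$ of real polynomials. Let $U$ be the set of points at which $V$ is smooth of dimension $2$ and $d\ne0$. It is Zariski open in $V$ and invariant under $K$ and $\sigma$. It contains $X$: at $x\in X$, Lemma~\ref{lem:identity}(i) shows that $I(V)$ is generated, after localizing at $x$, by $p_1,\dots,p_{\dim\Omega-2}$, which have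 independent differentials.

On $U$ put $A_i=d^{-1}\Pi e_i$. On $X$ we have
\begin{equation}\label{eq:ident}
A_i^\top=A_i,\quad A_i^2=A_i,\quad\operatorname{tr}A_i=1,\quad e_iA_i=A_i,\quad A_i(gx)=gA_i(x)g^{-1}.
\end{equation}
Multiplied by $d$ or $d^2$ these are polynomial identities (for the last one we use $d(gx)=d(x)$), so \eqref{eq:ident} holds on $U$. Also $A_i(\bar x)=\overline{A_i(x)}$. An idempotent has rank equal to its trace, and a complex symmetric matrix of rank one is $\lambda ww^\top=vv^\top$ with $v=\sqrt\lambda\,w$ unique up to sign. Hence $A_i(x)=v_iv_i^\top$ with $v_i\in\operatorname{im}A_i(x)\subset\Xi_i\otimes\mathbb C$ and $v_i^\top v_i=\operatorname{tr}A_i(x)=1$. The complex analogue of the space of unit frames is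
\[
P_U=\{(x,v_1,\dots,v_r):x\in U,\ v_i\in\Xi_i\otimes\mathbb C,\ v_iv_i^\top=A_i(x)\}.
\]
It is a covering of $U$: if $w$ is a vector with $w^\top A_i(x_0)w\ne0$, then near $x_0$ we have $A_iw=(v_i^\top w)v_i$ and $w^\top A_iw=(v_i^\top w)^2$, so $v_i=\pm A_iw/\sqrt{w^\top A_iw}$. The group $G$ acts on $P_U$ by $g(x,v)=(gx,gv)$, because $(gv_i)(gv_i)^\top=gA_ig^{-1}$, and $\sigma$ acts by conjugation; the two actions commute.

\begin{lemma}\label{lem:abc}
\begin{enumerate}
\item[(a)] $G$ acts freely on $P_U$, $E$ is simply transitive on the fibers over $U$, and $K$ acts freely on $U$.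
\item[(b)] If $p\in P_U$, $g\in G$ and $\sigma p=gp$, then $g=1$ and $p$ lies over $X$.
\item[(c)] $P_U|_X=P_\mu$, and $\sigma$ acts trivially on it.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The proof of Lemma~\ref{lem:free} applies verbatim: it uses only that $v_i\ne0$, that $v_i$ is determined up to sign, and that $E$ acts on $v_i$ by $\chi_i$.

(b) Applying $\sigma$ gives $p=\sigma gp=g\sigma p=g^2p$, so $g^2=1$ by (a), and $g\in E$. Write $p=(x,v)$. Then $\bar x=gx=x$, so $x\in X$. If $g\ne1$, choose $i$ with $\chi_i(g)=-1$. Then $\bar v_i=-v_i$, so $v_i=\sqrt{-1}\,w$ with $w$ real, and $v_i^\top v_i=-|w|^2\ne1$, a contradiction.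

(c) For $x\in X$, $A_i(x)$ is a real orthogonal projection of rank one, so the two solutions of $v_iv_i^\top=A_i(x)$ are the two real unit vectors in its image.
\end{proof}

Let $Q=U/K=P_U/G$. By (a) and the fact on quotients recalled in Section~\ref{sec:varieties}, $Q$ is a Zariski open subset, smooth of pure dimension $2$ and invariant under $\sigma$, of the affine variety $V/K$, which is defined over $\mathbb R$; and $P_U\to Q$ is a principal $G$-bundle. The fixed set of $\sigma$ on $Q$ is $N=X/K$. Indeed, if $\sigma$ fixes the image of $p\in P_U$ in $P_U/G$, then $\sigma p=gp$ for some $g$, and $p$ lies over $X$ by (b); the converse is (c). Moreover $P_U|_N=P_\mu$.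

\subsection{Compactification}
To pair cohomology classes with fundamental classes we need a compact manifold. Embed $V/K$ in an affine space by real generators of its coordinate ring, and take the closure of $Q$ in projective space. It is a projective variety of pure dimension $2$ over $\mathbb R$ in which $Q$ is open, dense and smooth. By Hironaka's resolution of singularities \cite{Hironaka}, an irreducible projective variety over $\mathbb R$ is the image of a smooth projective variety over $\mathbb R$ under a birational morphism that is an isomorphism over the smooth locus. We apply this to each component that is irreducible over $\mathbb R$ and take the disjoint union; distinct components do not meet at points of $Q$, as these are smooth. So $Q$ is a Zariski open dense subset of a smooth projective surface $\overline Q$ over $\mathbb R$. We regard $\overline Q$ as a closed $4$-manifold with an antiholomorphic involution $\sigma$. The set $D=\overline Q\setminus Q$ is $\sigma$-invariant, Zariski closed, and of complex dimension at most $1$.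

The compactification could add real points. It does not, because $X$ is compact.

\begin{lemma}\label{lem:realpts}
$\overline Q^{\,\sigma}=N$. In particular $\sigma$ acts freely on $D$.
\end{lemma}

\begin{proof}
Let $y\in\overline Q^{\,\sigma}$. Choose holomorphic coordinates $z$ centered at $y$ in which the antilinear involution $d\sigma_y$ is standard conjugation. Then $z'=\frac12(z+\overline{z\circ\sigma})$ is holomorphic, has the same differential as $z$ at $y$, and satisfies $z'\circ\sigma=\overline{z'}$. In the coordinates $z'$ the fixed set is $\mathbb R^2\subset\mathbb C^2$. Near $y$, $D$ lies in the zero set of a non-zero holomorphic function $f$ on a ball, and $f$ cannot vanish on a non-empty open subset of $\mathbb R^2$, since then all its partial derivatives would vanish at a point. So $y$ is in the closure of $\overline Q^{\,\sigma}\cap Q=N$, and $N$ is compact.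
\end{proof}

\subsection{The quotient by conjugation}
Choose a $\sigma$-invariant Riemannian metric on $\overline Q$, and let $\nu$ be the normal bundle of $N$, of rank $2$; $\sigma$ acts on it by $-1$. The exponential map identifies a small closed disc bundle $\mathbb D(\nu)$ with a tubular neighborhood of $N$ contained in $Q$, on which $\sigma$ is $-1$ in the fibers. By Lemma~\ref{lem:realpts}, $\sigma$ is free outside this neighborhood, so
\[
Y=(\overline Q\setminus\operatorname{int}\mathbb D(\nu))/\sigma
\]
is a compact $4$-manifold. Its boundary is $\partial\mathbb D(\nu)/\pm1=\mathbb P(\nu)$, the bundle $\pi:\mathbb P(\nu)\to N$ of lines in $\nu$, with circle fibers. Let $u\in H^1(Y)$ be the class of the double covering $\overline Q\setminus\operatorname{int}\mathbb D(\nu)\to Y$, and let $D'=D/\sigma\subset\operatorname{int}Y$.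

The group $G\times\langle\sigma\rangle$ acts freely on the part of $P_U$ over $Q\setminus\operatorname{int}\mathbb D(\nu)$: elements of $G$ act freely by Lemma~\ref{lem:abc}(a), and a fixed point of $g\sigma$ lies over $N$ by (b). Dividing by $\sigma$ gives a principal $G$-bundle $P'$ over $Y\setminus D'$. Let $\alpha_Y\in H^2(Y\setminus D')$ be the pull-back of $\alpha$ under its classifying map.

\begin{lemma}\label{lem:boundary}
$P'|_{\partial Y}\cong\pi^*P_\mu$, and hence $\alpha_Y|_{\partial Y}=\pi^*a$.
\end{lemma}

\begin{proof}
For $p\in P_U$ over $w\in\mathbb D(\nu)$, lift the radial path from $w$ to the zero section to a path starting at $p$, and let $\rho(p)\in P_\mu$ be its end point. Then $p\mapsto(w,\rho(p))$ is a $G$-isomorphism $P_U|_{\mathbb D(\nu)}\cong\mathbb D(\nu)\times_NP_\mu$. The involution $\sigma$ maps the lifted path from $p$ to the lifted radial path from $\sigma p$, which lies over $-w$, so $\rho(\sigma p)=\sigma\rho(p)=\rho(p)$ by Lemma~\ref{lem:abc}(c). Thus $\sigma$ corresponds to $(w,p_0)\mapsto(-w,p_0)$, and the quotient over $\partial\mathbb D(\nu)/\pm1$ is $\mathbb P(\nu)\times_NP_\mu$.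
\end{proof}

\subsection{Extension across the curve at infinity}
The bundle $P'$ does not extend over $D'$ in general, as Section~\ref{ss:model} shows. The class $\alpha_Y$ does, and this is where the hypothesis on $\alpha$ enters.

\begin{lemma}\label{lem:extend}
There is $\tilde\alpha\in H^2(Y)$ that restricts to $\alpha_Y$ on $Y\setminus D'$.
\end{lemma}

\begin{proof}
Let $D_0\subset D$ be the finite $\sigma$-invariant set of singular points and isolated points of $D$. Then $D\setminus D_0$ is a complex one-dimensional submanifold of $\overline Q\setminus D_0$, closed as a subset. Put $D_0'=D_0/\sigma$, $Y^\circ=Y\setminus D_0'$ and $D^\circ=D'\setminus D_0'$. As $\sigma$ is free on $D$, $D^\circ$ is a $2$-dimensional submanifold of the interior of $Y^\circ$, closed as a subset of $Y^\circ$, and $Y^\circ\setminus D^\circ=Y\setminus D'$.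

Points are harmless: $H^3(Y,Y^\circ)=\bigoplus_{D_0'}H^3(\mathbb R^4,\mathbb R^4\setminus0)=0$, so $H^2(Y)\to H^2(Y^\circ)$ is onto. By the exact sequence of the pair $(Y^\circ,Y^\circ\setminus D^\circ)$ it therefore suffices to show that $\delta\alpha_Y=0$ in $H^3(Y^\circ,Y^\circ\setminus D^\circ)$.

Since $D^\circ$ is a closed subset, it has a tubular neighborhood in $Y^\circ$, whose radius is a positive function on $D^\circ$. Choose it so that the closed disc bundle $b:B\to D^\circ$ of the normal bundle is embedded as well. The complement of the open tube is closed and contained in the open set $Y^\circ\setminus D^\circ$, so it can be excised. With the Thom isomorphism, which holds with $\mathbb F_2$-coefficients for every vector bundle over a paracompact base, we get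
\[
H^3(Y^\circ,Y^\circ\setminus D^\circ)\cong H^3(B,B\setminus D^\circ)\cong H^1(D^\circ)=\operatorname{Hom}(H_1(D^\circ;\mathbb Z),\mathbb F_2).
\]
So $\delta\alpha_Y$ corresponds to $\tau\cdot b^*\beta$, with $\tau$ the Thom class and $\beta\in H^1(D^\circ)$, and $\beta=0$ if $\gamma^*\beta=0$ for every loop $\gamma:S^1\to D^\circ$.

Let $B_\gamma\to S^1$ be the pull-back of $B$ along $\gamma$ and $T_\gamma$ its boundary circle bundle, with the induced map $j:(B_\gamma,T_\gamma)\to(Y^\circ,Y^\circ\setminus D^\circ)$. By naturality of $\delta$ and of Thom classes, $\delta(j^*\alpha_Y)\in H^3(B_\gamma,T_\gamma)$ corresponds to $\gamma^*\beta\in H^1(S^1)$ under the Thom isomorphism of $B_\gamma$. Now $T_\gamma$ is a circle bundle over $S^1$ with structure group $O(2)$, the mapping torus of a rotation or a reflection, so it is a torus or a Klein bottle. The class $j^*\alpha_Y\in H^2(T_\gamma)\cong\mathbb F_2$ is the pull-back of $\alpha$ under a map $T_\gamma\to BG$, so $\langle j^*\alpha_Y,[T_\gamma]\rangle=0$ by the choice of $\alpha$. Hence $j^*\alpha_Y=0$ and $\gamma^*\beta=0$.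
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:obs}}
A class in $H^3(Y)$ vanishes on $[\partial Y]$, because $\partial Y$ bounds the compact manifold $Y$. We apply this to $\tilde\alpha u$ and use Lemma~\ref{lem:boundary}:
\[
0=\langle\tilde\alpha u,[\partial Y]\rangle=\langle\pi^*a\cdot u,[\mathbb P(\nu)]\rangle .
\]
Let $N_0$ be a component of $N$ and $a_0=\langle a,[N_0]\rangle$. Then $a|_{N_0}$ is $a_0$ times the Poincar\'e dual of a point $y$, and $\pi^*a$ over $N_0$ is $a_0$ times the dual of the fiber $\mathbb P(\nu_y)$. So $N_0$ contributes $a_0\langle u,[\mathbb P(\nu_y)]\rangle$. On the fiber, $u$ is the class of the covering $\partial\mathbb D(\nu_y)\to\mathbb P(\nu_y)$, the connected double covering of a circle, so $\langle u,[\mathbb P(\nu_y)]\rangle=1$. Summing over the components gives $0=\langle a,[N]\rangle$. \hfill$\square$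

\begin{remark}\label{rem:hyp}
The hypothesis that $E$ contains all involutions is used in parts (a) and (b) of Lemma~\ref{lem:abc}, and both parts fail without it. Let $G=\mathbb Z/2$, $E=1$, $r=0$, so that there is no bundle and $P_U=U$. Let $X$ be the curve $f=y^2+(x^2-1)(x^2-4)=0$, two ovals over $1\le|x|\le2$. It is non-singular because the quartic has simple roots, and $I(X)=(f)$, because a polynomial $u(x)+yw(x)$ vanishing on both branches over $1<x<2$ is zero. The involution $(x,y)\mapsto(-x,y)$ is free on $X$ but fixes $(0,\pm2\sqrt{-1})\in V$. The involution $g(x,y)=(-x,-y)$ is free on $V$, but the points $p=\sqrt{-1}\,(s,t)$ with $s,t$ real and $t^2=(s^2+1)(s^2+4)$ lie on $V\setminus X$ and satisfy $\sigma p=gp$; they give real points of $V/G$ outside $X/G$, which would add further components to $\partial Y$.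
\end{remark}

\section{A group of order $2^{11}$ with $TK(G)\ne H_2(BG)$}\label{sec:group}

For $G=(\mathbb Z/2)^r$ the obstruction is empty. Here $H^2(BG)$ consists of the quadratic forms $\alpha=\sum_{i\le j}c_{ij}x_ix_j$, and any $r$ classes in $H^1(T)$ define a map $T\to BG$. A torus on which $x_i,x_j$ pull back to a basis and the other $x_l$ to $0$ detects $c_{ij}$, since squares vanish on a torus, and the Klein bottle $\mathbb{RP}^2\#\mathbb{RP}^2$, with $x_i$ the generator of one summand and the other $x_l$ zero, detects $c_{ii}$. So $TK(G)=H_2(BG)$.

The next candidate after the torus is the closed orientable surface $\Sigma$ of genus $2$, with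
\[
\pi_1(\Sigma)=\langle a_1,b_1,a_2,b_2\mid[a_1,b_1][a_2,b_2]\rangle .
\]
A principal $G$-bundle over $\Sigma$ is given by $g_1,\dots,g_4\in G$ with $[g_1,g_2][g_3,g_4]=1$. If $[g_1,g_2]=1$, surgery along the separating curve turns it into bundles over two tori, so we need $[g_1,g_2]\neq1$. Let $x_1,\dots,x_4\in H^1(\Sigma)$ be dual to $a_1,b_1,a_2,b_2$. On $\Sigma$ all squares vanish, $x_1x_3=x_1x_4=x_2x_3=x_2x_4=0$, and $x_1x_2=x_3x_4\ne0$. These relations cannot hold with $x_1x_2\ne0$ on a surface whose $H^1$ has dimension $2$. So we build a central extension of $H_1(\Sigma)=\mathbb F_2^4$ in whose cohomology the relations hold, and we kill enough squares to make all involutions central.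

Let $K=\mathbb F_2^4$ with basis $u_1,\dots,u_4$ and coordinates $x_1,\dots,x_4$, let $\ell=x_1+x_2+x_3+x_4$, and let $E=\mathbb F_2^7$, written additively. For linear forms $x,x'$ let $x\otimes x'$ be the bilinear form $(u,w)\mapsto x(u)x'(w)$. Put
\begin{gather*}
\beta_1=x_1\otimes x_1,\quad\beta_2=\ell\otimes\ell,\quad\beta_3=x_1\otimes x_3,\quad\beta_4=x_1\otimes x_4,\\
\beta_5=x_2\otimes x_3,\quad\beta_6=x_2\otimes x_4,\quad\beta_7=x_1\otimes x_2+x_3\otimes x_4,
\end{gather*}
$\beta=(\beta_1,\dots,\beta_7):K\times K\to E$, and $G=E\times K$ with
\[
(a,u)(b,w)=(a+b+\beta(u,w),\,u+w).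
\]
Both bracketings of a triple product over $u,w,z\in K$ add $\beta(u,w)+\beta(u,z)+\beta(w,z)$, so the product is associative; $(0,0)$ is the unit and $(a+\beta(u,u),u)$ is inverse to $(a,u)$. So $G$ is a group of order $2^{11}$, and $E=E\times0$ is central and elementary abelian with $G/E=K$.

\begin{proposition}\label{prop:group}
\begin{enumerate}
\item[(i)] All involutions of $G$ lie in $E$, so $(G,E)$ is as in Theorem~\ref{thm:B} with $r=7$.
\item[(ii)] The class $\alpha=x_1x_2\in H^2(BG)$ vanishes on $TK(G)$.
\item[(iii)] There is a principal $G$-bundle $P\to\Sigma$ such that $\alpha$ takes the value $1$ on the image of $[P\to\Sigma]$ in $H_2(BG)$.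
\end{enumerate}
In particular $TK(G)\ne H_2(BG)$.
\end{proposition}

\begin{proof}
(i) We have $(a,u)^2=(\beta(u,u),0)$. Suppose $\beta(u,u)=0$ and put $y_i=x_i(u)$. From $\beta_1$ we get $y_1=0$; then $\beta_2$ gives $y_2+y_3+y_4=0$, $\beta_5$ and $\beta_6$ give $y_2y_3=y_2y_4=0$, and $\beta_7$ gives $y_3y_4=0$. If $y_2=1$, then $y_3=y_4=0$ and $y_2+y_3+y_4=1$, a contradiction. So $y_2=0$, $y_3=y_4$, and $y_3y_4=0$ gives $y_3=y_4=0$. Hence $u=0$.

(ii) We compute $H^*(BG)$ with inhomogeneous cochains. Homomorphisms $x:G\to\mathbb F_2$ are the classes of degree $1$, the product $xx'$ is represented by $(g,h)\mapsto x(g)x'(h)$, and the coboundary of a function $f:G\to\mathbb F_2$ is $(g,h)\mapsto f(g)+f(h)+f(gh)$. We write $x_i$ also for the composite $G\to K\to\mathbb F_2$. The coboundary of $(a,u)\mapsto a_j$ at $((a,u),(b,w))$ is $\beta_j(u,w)$. Hence in $H^2(BG)$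
\begin{equation}\label{eq:rel}
x_1^2=0,\quad\ell^2=0,\quad x_1x_3=x_1x_4=x_2x_3=x_2x_4=0,\quad x_1x_2=x_3x_4 .
\end{equation}
Let $h:T\to BG$ with $T$ a torus or a Klein bottle, and put $\xi_i=h^*x_i$. The space $H^1(T)$ has dimension $2$, and the cup product $H^1(T)\times H^1(T)\to H^2(T)=\mathbb F_2$ is non-degenerate by Poincar\'e duality. Suppose $\xi_1\xi_2\ne0$. Then $\xi_1,\xi_2\ne0$, and $\xi_1\ne\xi_2$ because $\xi_1^2=0$. So $\xi_1,\xi_2$ is a basis. By \eqref{eq:rel}, $\xi_3$ and $\xi_4$ are orthogonal to both, so $\xi_3=\xi_4=0$ and $\xi_1\xi_2=\xi_3\xi_4=0$, a contradiction.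

(iii) If $g,h\in G$ lie over $u,w\in K$, then $gh$ and $hg$ differ by the central element $(\beta(u,w)+\beta(w,u),0)$, which is therefore $[g,h]$. Let $g_i=(0,u_i)$. The symmetric forms $\beta_1,\beta_2$ contribute nothing to commutators. Each of $\beta_3,\dots,\beta_6$ is a product of one of $x_1,x_2$ with one of $x_3,x_4$, so it vanishes on pairs taken from $\{u_1,u_2\}$ and on pairs taken from $\{u_3,u_4\}$. Finally $\beta_7(u_1,u_2)=\beta_7(u_3,u_4)=1$ and $\beta_7(u_2,u_1)=\beta_7(u_4,u_3)=0$. So $[g_1,g_2]=[g_3,g_4]=((0,\dots,0,1),0)$ has order $2$, and $a_1,b_1,a_2,b_2\mapsto g_1,g_2,g_3,g_4$ defines a homomorphism $\pi_1(\Sigma)\to G$, that is, a principal $G$-bundle $P\to\Sigma$. The classes $x_1,\dots,x_4$ pull back to the basis dual to $a_1,b_1,a_2,b_2$, and the product of the duals of $a_1$ and $b_1$ takes the value $1$ on $[\Sigma]$.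
\end{proof}

\begin{remark}
The form $\beta_2$ is used only in (i). Replacing it by the three forms $x_i\otimes x_i$, $i=2,3,4$, makes (i) obvious and leaves (ii) and (iii) unchanged, at the price of a group of order $2^{13}$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A} for $n=2$]
Let $M=P/E$ and $\zeta=\zeta_P$. (The surface $M$ is the connected $16$-sheeted covering of $\Sigma$ with group $K$; its Euler characteristic is $-32$, so it has genus $17$.) Classifying maps of $\zeta$ exist: for $\Xi=\bigoplus_{i=1}^7\operatorname{Ind}_E^G\chi_i$ each $\Xi_i$ has dimension $16$, and Proposition~\ref{prop:iota}(ii) applies. Now let $\Xi$ be arbitrary and $\eta:M\to\operatorname{Gr}_7(\Xi)$ any classifying map of $\zeta$. Then $c(M,\eta)=[P\to\Sigma]$ by Proposition~\ref{prop:iota}(i). If $(M,\eta)$ were cobordant to an algebraic pair $(X,\mu)$, then $c(X,\mu)=[P\to\Sigma]$ by Proposition~\ref{prop:c}, so $\alpha$ would take the value $1$ on $\bar c(X,\mu)$. By Theorem~\ref{thm:obs} this class lies in $TK(G)$, on which $\alpha$ vanishes.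
\end{proof}

\section{Dimensions $n\ge3$}\label{sec:higher}

We multiply the example by a manifold with trivial action. The product alone loses the example if the cobordism is allowed to forget the second factor, so we record that factor in the bundle: we take $\mathbb{RP}^{n-2}$ with its tautological line bundle. On an algebraic pair this line bundle gives an entire rational map to $\mathbb{RP}^{n-2}$, whose regular fibers are algebraic surfaces.

\begin{proof}[Proof of Theorem~\ref{thm:A} for $n\ge3$]
Let $G$, $P\to\Sigma$, $M=P/E$ and $\alpha$ be as in Section~\ref{sec:group}. Let $\Xi=\bigoplus_{i=1}^7\operatorname{Ind}_E^G\chi_i$, so that $\Xi=\bigoplus\Xi_i$ and $\Xi^E=0$, and let $\eta:M\to\operatorname{Gr}_7(\Xi)$ be a classifying map of $\zeta_P$. Put $\Xi'=\Xi\oplus\mathbb R^{n-1}$ with trivial action on $\mathbb R^{n-1}$, identify $\mathbb{RP}^{n-2}=\operatorname{Gr}_1(\mathbb R^{n-1})$, and let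
\[
M'=M\times\mathbb{RP}^{n-2},\qquad\eta'(x,l)=\eta(x)\oplus l\in\operatorname{Gr}_8(\Xi'),
\]
with $G$ acting on the first factor. Suppose that $(W,F)$ is a cobordism from $(M',\eta')$ to an algebraic pair $(X,\mu)$, $X\subset\Omega$.

\emph{Splitting the bundle.} Let $e_0$ be the projection of $\Xi'$ onto $(\Xi')^E=\mathbb R^{n-1}$ and $e_1,\dots,e_7$ the projections onto the $\Xi_i$. The set $\mathcal F'$ of $A\in\operatorname{Gr}_8(\Xi')^E$ with $\operatorname{tr}(Ae_i)=1$ for $i=0,\dots,7$ is $G$-invariant, open and closed in $\operatorname{Gr}_8(\Xi')^E$, since these traces are integers. Let $W'\subset W$ and $X'\subset X$ be the unions of the components on which $E$ acts trivially and the map takes values in $\mathcal F'$. As $\eta'(M')\subset\mathcal F'$, Lemma~\ref{lem:components} gives $\partial W'=M'\sqcup X'$, and $X'$ is algebraic and non-singular of dimension $n$ by Lemma~\ref{lem:star}. On $W'$ put $F_0=Fe_0$ and $F_1=F-F_0$. Then $F_1:W'\to\mathcal F(\Xi)$ is equivariant, and $F_0:W'\to\mathbb{RP}^{n-2}$ is $G$-invariant, because $F_0(gx)=gF_0(x)g^{-1}$ and $g$ acts trivially on $\mathbb R^{n-1}$. By Lemma~\ref{lem:free}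 applied to $F_1$, $K$ acts freely on $W'$, and $P_{F_1}\to W'/K$ is a principal $G$-bundle over a compact $(n+1)$-manifold with boundary $(\Sigma\times\mathbb{RP}^{n-2})\sqcup X'/K$.

\emph{Cutting down the cobordism.} The map $F_0$ descends to $W'/K$. On the boundary it is smooth: it is the projection on $\Sigma\times\mathbb{RP}^{n-2}$ and is induced by $\mu_0=\mu e_0$ on $X'/K$. A homotopy relative to the boundary makes it constant along the segments of a collar, hence smooth near the boundary, and a further homotopy, fixed near the boundary, makes it smooth. Call the result $F_0'$. By Sard's theorem there is a common regular value $l$ of $F_0'$ and of its restriction to the boundary. Then $(F_0')^{-1}(l)$ is a compact $3$-manifold with boundary $(\Sigma\times\{l\})\sqcup Z/K$, where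
\[
Z=\{x\in X':\mu_0(x)=l\}.
\]
Put $\mu_1=\mu-\mu_0$, an equivariant entire rational map $X'\to\mathcal F(\Xi)$. The restriction of $P_{F_1}$ to $(F_0')^{-1}(l)$ is a cobordism of principal bundles from $P_\eta\cong P$ to $P_{\mu_1|_Z}$. Since $E$ acts trivially on $Z$, we have $Z^*=Z$, and so $c(Z,\mu_1|_Z)=[P\to\Sigma]$.

\emph{The pair $(Z,\mu_1|_Z)$ is algebraic of dimension $2$.} Let $d$ be a common denominator of $\mu$, nowhere zero on $X'$. Then $Z$ is the zero set in $X'$ of the polynomials $f_{ab}=d\cdot(\mu_0-l)_{ab}$. So $Z$ is algebraic, compact and $G$-invariant, and it is a $2$-dimensional submanifold as the preimage of the regular value $l$ of $\mu_0:X'\to\mathbb{RP}^{n-2}$. At $z\in Z$ take $p_1,\dots,p_{\dim\Omega-n}\in I(X')\subset I(Z)$ as in the definition of non-singularity; their differentials span the annihilator of $T_zX'$. On $T_zX'$ the differential of $f_{ab}$ is $d(z)$ times that of $(\mu_0)_{ab}$, because $\mu_0(z)=l$. The differential of $\mu_0:X'\to\operatorname{End}(\mathbb R^{n-1})$ at $z$ has image $T_l\mathbb{RP}^{n-2}$, so its entries span a space of linear forms of dimension $n-2$. The $p_j$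 together with $n-2$ suitable $f_{ab}$ are $\dim\Omega-2$ elements of $I(Z)$ with independent differentials at $z$, and Lemma~\ref{lem:crit} applies.

If $Z=\emptyset$, then $[P\to\Sigma]=0$. Otherwise Theorem~\ref{thm:obs} places the image of $[P\to\Sigma]$ in $TK(G)$. Both contradict Proposition~\ref{prop:group}.
\end{proof}

\section{Algebraic models over tori and Klein bottles}\label{sec:real}

Let $G$, $E$, $\Xi$ be as in Theorem~\ref{thm:B}. One direction of the theorem is done: if $\iota(c)$ is represented by an algebraic pair $(X,\mu)$, then $c=c(X,\mu)$ by Propositions~\ref{prop:c} and~\ref{prop:iota}(iii), and $\bar c\in TK(G)$ by Theorem~\ref{thm:obs}. We prove the converse.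

\subsection{Reduction to three kinds of bundles}
Recall that $\mathfrak N_0=\mathbb F_2$, $\mathfrak N_1=0$, and $\mathfrak N_2\cong\mathbb F_2$ is generated by $\mathbb{RP}^2$. In the Atiyah--Hirzebruch spectral sequence $H_p(BG;\mathfrak N_q)\Rightarrow\mathfrak N_{p+q}(BG)$ the edge homomorphism $\mathfrak N_2(BG)\to H_2(BG)$ is $c\mapsto\bar c$. Its kernel has a filtration whose quotients are a subquotient of $H_1(BG;\mathfrak N_1)=0$ and the image of the bordism group $\mathfrak N_2$ of a point, $BG$ being connected. So $\bar c=0$ implies that $c=0$ or $c=[G\times\mathbb{RP}^2\to\mathbb{RP}^2]$.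

If $\bar c\in TK(G)$, write $\bar c=\sum_j\bar c_j$ with $c_j=[P_j\to T_j]$ bundles over tori and Klein bottles. Then $c$ is $\sum c_j$, possibly plus the trivial bundle over $\mathbb{RP}^2$. Since $\iota$ is additive and independent of $\theta$, and disjoint unions of algebraic pairs are algebraic, it suffices to show for each of these bundles $P$ that $(P/E,\eta_\theta)$ is an algebraic pair for some $\theta$.

\subsection{The trivial bundle over $\mathbb{RP}^2$}
Let $X=\operatorname{Gr}_1(\mathbb R^3)$ in the $6$-dimensional space of symmetric $3\times3$ matrices, with trivial action of $E$. At $A\in X$ the differential of $A\mapsto A^2-A$ is $S\mapsto AS+SA-S$. Its kernel consists of the symmetric matrices exchanging $\operatorname{im}A$ and $\ker A$, a space of dimension $2$. So four entries of $A^2-A$ have independent differentials at $A$, and $X$ is non-singular by Lemma~\ref{lem:crit}. Choose $w_i\in S(\Xi_i)$ and put $A_0=\sum w_iw_i^\top\in\mathcal F(\Xi)$. For $P=G\times X$ and $\theta_i(g,x)=gw_i$ we have $P/E=G\times_EX$ and $\eta_\theta[g,x]=gA_0g^{-1}$. This is the pair induced from $(X,A_0)$, with the constant map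 $A_0$, and it is algebraic by Lemma~\ref{lem:ind} with $H=E$.

\subsection{Tori and Klein bottles: the setting}
Two things have to be made algebraic at once, a surface with a group action and $r$ line bundles on it. Trigonometric polynomials do both. Write $T=\mathbb R^2/\pi$, where $\pi$ is either the group $\mathbb Z^2$ of translations or the Klein bottle group, which is generated by $(s,t)\mapsto(s+\frac12,-t)$ and $(s,t)\mapsto(s,t+1)$ and consists of the maps
\begin{equation}\label{eq:klein}
(s,t)\mapsto\bigl(s+\tfrac j2,\ (-1)^jt+l\bigr),\qquad j,l\in\mathbb Z .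
\end{equation}
Every principal $G$-bundle over $T$ has the form $P=G\times_\pi\mathbb R^2$, $[g\psi(w),x]=[g,wx]$, for a homomorphism $\psi:\pi\to G$. Put
\[
G_2=E\psi(\pi),\qquad K_2=G_2/E,\qquad L=\psi^{-1}(E),\qquad P_2=G_2\times_\pi\mathbb R^2 .
\]
Then $L$ is normal of finite index in $\pi$, $K_2\cong\pi/L$, and $P=G\times_{G_2}P_2$. Since $[e\psi(w),x]=[e,wx]$, every element of $P_2$ has the form $[e,x]$ with $e\in E$, and among these the only identifications are $[e\psi(l),x]=[e,lx]$ with $l\in L$. So $P_2/E=\mathbb R^2/L$, with $e\psi(w)\in G_2$ acting as $w$, and $P/E=G\times_{G_2}(\mathbb R^2/L)$.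

It suffices to realize $\mathbb R^2/L$ as a non-singular algebraic $G_2$ variety $X_1$ and to find a $G_2$-map $\Theta=(\Theta_i):P_2\to\prod S(\Xi_i)$ such that $\mu_1(x)=\sum_i\Theta_i([1,x])\Theta_i([1,x])^\top$ is polynomial on $X_1$. Then $\theta([g,p])=g\Theta(p)$ is a $G$-map on $P$, and $(P/E,\eta_\theta)$ is induced from $(X_1,\mu_1)$, so Lemma~\ref{lem:ind} with $H=G_2$ finishes the proof.

\subsection{The variety}
The maps $\Theta_i$ change sign under $L$, so their coordinates live on a covering of $\mathbb R^2/L$. Let $L_0$ be the lattice of translations in $L$ and $\Lambda=2L_0$. Both are normal subgroups of finite index in $\pi$, and every homomorphism $L\to\{\pm1\}$ is trivial on $\Lambda$, whose elements are squares. Let $R$ be the ring of real trigonometric polynomials on $\mathbb R^2/\Lambda$, the span of the functions $\cos2\pi\lambda$ and $\sin2\pi\lambda$ for linear forms $\lambda$ with $\lambda(\Lambda)\subset\mathbb Z$. This description is independent of the choice of origin and of linear coordinates, and the finite group $\pi/\Lambda$ acts on $R$. The ring $R\otimes\mathbb C$ is spanned by the exponentials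 $e^{2\pi\sqrt{-1}\lambda}$; it is the coordinate ring of the smooth affine surface $\mathbb C^2/\Lambda\cong(\mathbb C^*)^2$, with conjugation $x\mapsto\bar x$ and with $\pi/\Lambda$ acting by the same real affine maps.

Let $g\in L$ and $x=x'+\sqrt{-1}\,x''\in\mathbb C^2$ satisfy $gx\equiv x$ or $gx\equiv\bar x$ modulo $\Lambda$. Taking real parts gives $gx'\equiv x'$, so an element of $\Lambda g\subset\pi$ fixes $x'\in\mathbb R^2$. As $\pi$ acts freely on $\mathbb R^2$, this element is $1$, and $g\in\Lambda$. In the second case we then have $x\equiv\bar x$, so $x''=0$. Therefore $L/\Lambda$ acts freely on $\mathbb C^2/\Lambda$, and the only orbits preserved by conjugation are the real ones. By the fact on quotients in Section~\ref{sec:varieties}, $R^L\otimes\mathbb C$ is the coordinate ring of a smooth affine surface $Q_1$, the quotient map $\mathbb C^2/\Lambda\to Q_1$ is locally biholomorphic, and the real points of $Q_1$ are $\mathbb R^2/L$.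

Choose a finite-dimensional $\pi/L$-invariant subspace $\mathcal B\subset R^L$ that generates $R^L$ as an algebra, with an invariant inner product, and let $J$ be the kernel of $\mathbb R[\mathcal B^*]\to R^L$. Evaluation identifies $Q_1$ with the complex zero set of $J$ in $\mathcal B^*\otimes\mathbb C$, so it embeds $\mathbb R^2/L$ smoothly and $K_2$-equivariantly onto the real zero set $X_1\subset\mathcal B^*$ of $J$. A polynomial vanishing on $X_1$ maps to an element of $R^L$ that vanishes as a function on $\mathbb R^2$, hence to $0$; so $I(X_1)=J$, and every element of $R^L$ is the restriction of a polynomial. Since $J\otimes\mathbb C$ is the ideal of the smooth surface $Q_1$, the Jacobian criterion shows that the differentials of elements of $J$ span a space of dimension $\dim\mathcal B-2$ at each point of $X_1$. By Lemma~\ref{lem:crit}, $X_1$ is non-singular of dimension $2$.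

\subsection{The line bundles}
\begin{lemma}\label{lem:phi}
For every homomorphism $\chi:L\to\{\pm1\}$ there is a map $\Phi:\mathbb R^2\to S^2\subset\mathbb R^3$ with coordinates in $R$ and $\Phi(lx)=\chi(l)\Phi(x)$ for $l\in L$.
\end{lemma}

\begin{proof}
Suppose first that $L=L_0$ is a lattice. Let $\lambda$ be the linear form that takes the value $0$ or $\frac12$ on each element of a basis of $L$, according as $\chi$ is $1$ or $-1$ on it. Then $e^{2\pi\sqrt{-1}\lambda(l)}=\chi(l)$ on $L$ and $\lambda(\Lambda)\subset\mathbb Z$, and $\Phi=(\cos2\pi\lambda,\sin2\pi\lambda,0)$ has the required properties.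

Otherwise $\pi$ is the group \eqref{eq:klein} and $L$ contains an element with $j$ odd. The integer $j$ defines a homomorphism $\pi\to\mathbb Z$. The image of $L$ is $j_0\mathbb Z$ with $j_0>0$, and $j_0$ is odd because the image contains an odd number. The kernel on $L$ is generated by $b(s,t)=(s,t+l_0)$ with $l_0>0$, since $L$ has finite index. Choose $a\in L$ with $j=j_0$, say $a(s,t)=(s+\frac{j_0}2,-t+l_1)$. Then $L$ is generated by $a$ and $b$, and in the coordinates $s/j_0$ and $(t-\frac{l_1}2)/l_0$, which we again call $s,t$,
\[
a(s,t)=(s+\tfrac12,-t),\qquad b(s,t)=(s,t+1).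
\]
Now $L_0=\mathbb Z^2$ and $\Lambda=2\mathbb Z^2$, so $R$ contains the following four functions, which $a$ and $b$ multiply by the signs shown:
\[
\begin{array}{c|cccc}
&\cos2\pi s&\sin2\pi s&\cos\pi t&\sin\pi t\\\hline
a&-&-&+&-\\
b&+&+&-&-
\end{array}
\]
Multiplying signs, we see that the following unit vectors have the required behavior under the generators $a$ and $b$:
\[
\begin{array}{cc|l}
\chi(a)&\chi(b)&\Phi(s,t)\\\hline
+&+&(1,\ 0,\ 0)\\
-&+&(\cos2\pi s,\ \sin2\pi s,\ 0)\\
+&-&(\cos\pi t,\ \sin\pi t\cos2\pi s,\ \sin\pi t\sin2\pi s)\\
-&-&(\sin\pi t,\ \cos\pi t\cos2\pi s,\ \cos\pi t\sin2\pi s)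
\end{array}
\]
\end{proof}

The third coordinate is needed when $\chi(b)=-1$. For a map to $S^1$, the change of angle along a segment from $(s,t)$ to $(s,t+1)$ would be a constant odd multiple $\delta$ of $\pi$, and $a$, which reverses such segments and multiplies $\Phi$ by a constant sign, would give $\delta=-\delta$.

Let $\Phi_i$ be the map of Lemma~\ref{lem:phi} for $\chi=\chi_i\circ\psi|_L$. It is equivariant for $L$ only; to obtain a $G_2$-map we record its values along a whole $G_2$-orbit, which is what the induced representation is for. Define $\varphi_i:P_2\to S^2$ by $\varphi_i([e,x])=\chi_i(e)\Phi_i(x)$. It is well defined, since $[e\psi(l),x]$ and $[e,lx]$ both go to $\chi_i(e)\chi(l)\Phi_i(x)$, and $\varphi_i(ep)=\chi_i(e)\varphi_i(p)$. View $\operatorname{Ind}_E^{G_2}\chi_i\otimes\mathbb R^3$ as the space of functions $h:G_2\to\mathbb R^3$ with $h(eg)=\chi_i(e)h(g)$, with action $(g'h)(g)=h(gg')$ and norm $|h|^2=\sum_{E\backslash G_2}|h(g)|^2$. Put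
\[
\Theta_i(p)(g)=|K_2|^{-1/2}\varphi_i(gp).
\]
Then $\Theta_i(p)$ lies in this space, has norm $1$ because the sum has $|K_2|$ terms equal to $|K_2|^{-1}$, and $\Theta_i(g'p)(g)=\Theta_i(p)(gg')$, so $\Theta_i$ is a $G_2$-map. Extending functions by zero embeds $\operatorname{Ind}_E^{G_2}\chi_i$ isometrically and $G_2$-equivariantly in $\operatorname{Ind}_E^G\chi_i$, so $\operatorname{Ind}_E^{G_2}\chi_i\otimes\mathbb R^3$ embeds in $(\operatorname{Ind}_E^G\chi_i)^m=\Xi_i$, as $m\ge3$. Thus $\Theta_i:P_2\to S(\Xi_i)$.

For $g=e\psi(w)$ we have $\varphi_i(g[1,x])=\varphi_i([e,wx])=\chi_i(e)\Phi_i(wx)$, whose coordinates lie in $R$ because $\pi$ acts on $R$. So the entries of $\Theta_i([1,x])\Theta_i([1,x])^\top$ lie in $R$. For $l\in L$,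
\[
\Theta_i([1,lx])=\Theta_i(\psi(l)[1,x])=\psi(l)\Theta_i([1,x])=\chi(l)\Theta_i([1,x]),
\]
so these entries lie in $R^L$ and are polynomial on $X_1$. This completes the proof of Theorem~\ref{thm:B}. \hfill$\square$

\section{Dimensions zero and one}\label{sec:low}

Now $G$ is any compact Lie group, and $\dim M=n\le1$. Choose one component $C$ of $M$ in each $G$-orbit of components. Its stabilizer $H$ is a closed subgroup of finite index, the union of the translates of $C$ is $G\times_HC$, and $\eta$ is induced from $f=\eta|_C$. An $H$-homotopy of $f$ induces a $G$-homotopy of $\eta$. By Lemma~\ref{lem:ind} it suffices to identify $C$ with a non-singular algebraic $H$ variety and to find an $H$-homotopy from $f$ to a polynomial map. A $G$-homotopy of $\eta$, viewed as a map on $M\times[0,1]$, is a cobordism, so Theorem~\ref{thm:C} follows.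

For $n=0$, $C$ is the origin of the zero representation and $f$ is constant. Let $n=1$. An $H$-invariant Riemannian metric of total length $2\pi$ identifies $C$ with the unit circle in $\mathbb R^2$, with $H$ acting through a continuous homomorphism $\rho:H\to O(2)$. This is a non-singular algebraic $H$ variety, and a function on it is polynomial if and only if it is a trigonometric polynomial in the angle $\vartheta$. The closed subgroup $\rho(H)$ of $O(2)$ contains $SO(2)$ or is finite.

\subsection{The case $\rho(H)\supset SO(2)$}
Here $f$ is already polynomial. Since $f(hx)=hf(x)h^{-1}$, the entries of $f$ span a finite-dimensional space of continuous functions that is invariant under all rotations. Its complexification has a basis of common eigenfunctions of the rotations, which are commuting unitary operators for the $L^2$ inner product. An eigenfunction satisfies $\phi(\vartheta+t)=\kappa(t)\phi(\vartheta)$, so $\phi=\phi(0)\kappa$ with $\kappa$ a continuous character of the circle, $\kappa(\vartheta)=e^{\sqrt{-1}j\vartheta}$ with $j\in\mathbb Z$.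

\subsection{The case of finite $\rho(H)$}
One can approximate $f$ by an equivariant polynomial map to $\operatorname{End}(\Xi)$, but its values only lie near the Grassmannian, and projecting back involves square roots already for $\operatorname{Gr}_1(\mathbb R^2)$, which is a round circle. Instead we deform $f$ to a closed geodesic and use that closed geodesics of Grassmannians are polynomial.

\begin{lemma}\label{lem:geod}
Give $\operatorname{Gr}_k(\Xi)\subset\operatorname{End}(\Xi)$ the metric induced by $\langle S,S'\rangle=\operatorname{tr}(S^\top S')$. The entries of a $2\pi$-periodic geodesic $\gamma:\mathbb R\to\operatorname{Gr}_k(\Xi)$ are polynomials in $\cos\vartheta$ and $\sin\vartheta$.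
\end{lemma}

\begin{proof}
Let $A=\gamma(0)$, $S=\gamma'(0)$, and write matrices in blocks for $\Xi=\operatorname{im}A\oplus\ker A$. The tangent space at $A$ consists of the off-diagonal symmetric matrices, and block diagonal matrices are orthogonal to it. With
\[
A=\begin{pmatrix}1&0\\0&0\end{pmatrix},\qquad S=\begin{pmatrix}0&s\\s^\top&0\end{pmatrix},\qquad B=[S,A]=\begin{pmatrix}0&-s\\s^\top&0\end{pmatrix},
\]
$B$ is skew-symmetric, $[B,A]=S$, and $[B,S]$ is block diagonal as a commutator of off-diagonal matrices. The curve $\gamma_1(\vartheta)=e^{\vartheta B}Ae^{-\vartheta B}$ has $\gamma_1'(0)=S$ and $\gamma_1''(\vartheta)=e^{\vartheta B}[B,S]e^{-\vartheta B}$. Conjugation by $e^{\vartheta B}\in O(\Xi)$ is an isometry of $\operatorname{End}(\Xi)$ preserving the Grassmannian and taking $A$ to $\gamma_1(\vartheta)$, so $\gamma_1''(\vartheta)$ is normal at $\gamma_1(\vartheta)$. Thus $\gamma_1$ is a geodesic, and $\gamma=\gamma_1$. As $B$ is diagonalizable over $\mathbb C$ with imaginary eigenvalues, each entry of $\gamma$ is a finite sum $\sum_\lambda c_\lambda e^{\sqrt{-1}\lambda\vartheta}$ with distinct real $\lambda$. Periodicity gives $\sum_\lambda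 c_\lambda(e^{2\pi\sqrt{-1}\lambda}-1)e^{\sqrt{-1}\lambda\vartheta}=0$, and distinct exponentials are linearly independent, so $c_\lambda=0$ unless $\lambda\in\mathbb Z$.
\end{proof}

Let $H_0=\ker\rho$, $\Gamma=H/H_0\cong\rho(H)$ and $\mathcal G=\operatorname{Gr}_k(\Xi)^{H_0}$. As the fixed set of a compact group of isometries, $\mathcal G$ is a compact totally geodesic submanifold. It lies in the vector space $\operatorname{End}(\Xi)^{H_0}$, on which the finite group $\Gamma$ acts orthogonally. Since $H_0$ acts trivially on $C$, the $H$-maps $C\to\operatorname{Gr}_k(\Xi)$ are the $\Gamma$-maps $C\to\mathcal G$, and the same holds for homotopies. By Lemma~\ref{lem:geod} the proof of Theorem~\ref{thm:C} is completed by the following.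

\begin{lemma}
Every $\Gamma$-map $f:C\to\mathcal G$ is $\Gamma$-homotopic to a closed geodesic, possibly constant, of $\mathcal G$, hence of $\operatorname{Gr}_k(\Xi)$.
\end{lemma}

\begin{proof}
Let $\Gamma$ act on maps $\gamma:C\to\operatorname{End}(\Xi)^{H_0}$ by $(q\gamma)(x)=q\,\gamma(q^{-1}x)$; the $\Gamma$-maps are the fixed points. Two facts are used. First, two $\Gamma$-maps $C\to\mathcal G$ whose uniform distance is less than the injectivity radius of $\mathcal G$ are $\Gamma$-homotopic along the unique shortest geodesics, because $\Gamma$ acts by isometries. Second, the nearest point projection $\operatorname{pr}$ from a tubular neighborhood of $\mathcal G$ in $\operatorname{End}(\Xi)^{H_0}$ onto $\mathcal G$ is smooth and $\Gamma$-equivariant.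

Approximate $f$ uniformly by a smooth map to $\operatorname{End}(\Xi)^{H_0}$, average over $\Gamma$ and apply $\operatorname{pr}$. The result is a smooth $\Gamma$-map close to $f$. So the set $\mathcal H$ of $\Gamma$-maps $C\to\mathcal G$ of class $W^{1,2}$ (absolutely continuous with square integrable derivative) that are $\Gamma$-homotopic to $f$ is non-empty. Let $\mathcal E(\gamma)=\int_C|\gamma'|^2\,d\vartheta$ and let $\gamma_j\in\mathcal H$ be a minimizing sequence. The bound $|\gamma_j(\vartheta_1)-\gamma_j(\vartheta_2)|\le(\mathcal E(\gamma_j)|\vartheta_1-\vartheta_2|)^{1/2}$ gives equicontinuity, so a subsequence converges uniformly, and weakly in the Hilbert space $W^{1,2}(C,\operatorname{End}(\Xi))$, to a $\Gamma$-map $\gamma:C\to\mathcal G$. By the first fact $\gamma\in\mathcal H$, and $\gamma$ minimizes $\mathcal E$ on $\mathcal H$ because the $L^2$ norm of the derivative is weakly lower semicontinuous.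

A priori $\gamma$ is critical only for equivariant variations. For a $W^{1,2}$ vector field $\xi$ along $\gamma$, tangent to $\mathcal G$, let $d\mathcal E_\gamma(\xi)$ be the derivative of $\mathcal E(\operatorname{pr}(\gamma+\varepsilon\xi))$ at $\varepsilon=0$; it is linear in $\xi$. The group $\Gamma$ acts by isometries on $C$ and on the target, so it preserves $\mathcal E$, and it fixes $\gamma$. Hence $d\mathcal E_\gamma(q\xi)=d\mathcal E_\gamma(\xi)$, and $d\mathcal E_\gamma(\xi)=d\mathcal E_\gamma(\bar\xi)$ for the average $\bar\xi=|\Gamma|^{-1}\sum_qq\xi$. For small $\varepsilon$, $\operatorname{pr}(\gamma+\varepsilon\bar\xi)$ lies in $\mathcal H$, so $d\mathcal E_\gamma(\bar\xi)=0$. Thus $\gamma$ is critical for all variations. In a chart with metric $g_{ij}$ this says that the weak derivative of $\sum_jg_{ij}(\gamma)\dot\gamma^j$ is the integrable function $\frac12\sum_{j,l}\partial_ig_{jl}(\gamma)\dot\gamma^j\dot\gamma^l$. So $\dot\gamma$ is continuous, then by iteration $\gamma$ is smooth, and the equation is the geodesic equation.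
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hironaka}
Hironaka, \emph{Ann. of Math.} \textbf{79} (1964).

\bibitem{RATG}
\emph{Real Algebraic Transformation Groups},
\texttt{http://www.math.hawaii.edu/\~{}heiner/mokpo.pdf}.

\end{thebibliography}
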